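\title{Continuous functions with values in a locally bounded space need not be limits of functions of finite rank}

\begin{abstract}
Let $X$ be a Hausdorff space and $E$ a Hausdorff topological vector space. The functions $x\mapsto\sum_i g_i(x)a_i$, with $g_i$ continuous scalar functions and $a_i\in E$, are dense in $C(X,E)$ for the compact-open topology, and the bounded ones are dense in $C_b(X,E)$ for the strict topology, when $X$ has finite covering dimension, when $E$ is locally convex, and when $E$ is complete metrizable with a basis. We show that both density statements fail for locally bounded $E$: there is one compact metrizable space $X$ such that for every $p\in(0,1)$ they fail for some separable $p$-Banach space $E$, real or complex. The space $X$ is an infinite-dimensional cell-like image of a compactum of dimension at most three, and $E$ is the completion of a space of finitely supported measures on $X$. We also show that, for a locally bounded $E$, either statement holds for all $X$ exactly when the inclusion of every compact subset of $E$ is a uniform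 limit of continuous maps with finite-dimensional range.
\end{abstract}

\section{The density problem}\label{sec:intro}

Let $\mathbb K$ be $\mathbb R$ or $\mathbb C$, let $X$ be a Hausdorff space, and let $E$ be a Hausdorff topological vector space over $\mathbb K$ with a base $\mathcal W$ of closed balanced neighborhoods of $0$. Let $C(X,E)$ be the space of continuous functions $X\to E$ and $C_b(X,E)$ the subspace of those with bounded range; write $C(X)$ and $C_b(X)$ when $E=\mathbb K$. The subspace of $C(X,E)$ spanned by the functions $x\mapsto g(x)a$, with $g\in C(X)$ and $a\in E$, is denoted by $C(X)\otimes E$, and $C_b(X)\otimes E\subseteq C_b(X,E)$ is defined in the same way with $g\in C_b(X)$. We say that a continuous $u:X\to E$ has \emph{finite rank} if its range lies in a finite-dimensional subspace $E_0$ of $E$. Since $E_0$ is linearly homeomorphic to $\mathbb K^n$, the coordinates of such a $u$ with respect to a basis of $E_0$ are continuous, and they are bounded if $u$ is. So $C(X)\otimes E$ consists of the functions of finite rank, and $C_b(X)\otimes E$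 of the bounded functions of finite rank.

The \emph{compact-open topology} $k$ on $C(X,E)$ has as a base at $0$ the sets $\{f:f(K)\subseteq W\}$ with $K\subseteq X$ compact and $W\in\mathcal W$. Let $B_0(X)$ be the set of bounded functions $\varphi:X\to[0,\infty)$ such that $\{x:\varphi(x)\ge\varepsilon\}$ is compact for every $\varepsilon>0$. The \emph{strict topology} $\beta$ on $C_b(X,E)$ has as a base at $0$ the sets
\[
N(\varphi,W)=\{f\in C_b(X,E):\varphi(x)f(x)\in W\text{ for all }x\in X\},\qquad \varphi\in B_0(X),\ W\in\mathcal W .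
\]
A function in $N(\varphi,W)$ is small where the weight $\varphi$ is large, which happens only on a compact set, and its size elsewhere is limited by the decay of $\varphi$. If $X$ is compact, then $C_b(X,E)=C(X,E)$, and both $k$ and $\beta$ are the \emph{uniform topology}, with base $\{f:f(X)\subseteq W\}$. For $k$, take $K=X$. For $\beta$, the constant $1$ lies in $B_0(X)$, and if $\varphi\le S$ then $N(\varphi,W)\supseteq\{f:f(X)\subseteq S^{-1}W\}$ because $W$ is balanced.

The problem is whether scalar functions on $X$ suffice to approximate vector-valued ones, that is, whether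
\begin{enumerate}
\item[(a)] $C_b(X)\otimes E$ is $\beta$-dense in $C_b(X,E)$;
\item[(b)] $C(X)\otimes E$ is $k$-dense in $C(X,E)$.
\end{enumerate}
It is known that both statements hold if $X$ has finite covering dimension, if $E$ is locally convex, or if $E$ is complete metrizable with a Schauder basis. A topological vector space is \emph{locally bounded} if it has a bounded neighborhood of $0$. The question for such spaces is posed in \cite{monograph}: ``It is not known whether or not these `density' results hold for $E$ a locally bounded space.'' We must therefore decide whether (a) and (b) hold for every Hausdorff $X$ and every locally bounded Hausdorff $E$.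

Let $0<p\le1$. A \emph{$p$-norm} on a vector space is a function $|\cdot|$ with values in $[0,\infty)$ such that $|\lambda v|=|\lambda|\,|v|$, $|v+w|^p\le|v|^p+|w|^p$, and $|v|=0$ only for $v=0$. The metric $|v-w|^p$ makes a $p$-normed space a Hausdorff topological vector space whose unit ball is bounded; a complete $p$-normed space is a \emph{$p$-Banach space}. Conversely, by the Aoki--Rolewicz theorem, the topology of every locally bounded Hausdorff space is given by a $p$-norm for some $p\in(0,1]$. For $p$-normed $E$ and compact metrizable $X$, the first two known cases come from a single estimate. A finite cover has \emph{order} at most $n$ if no point lies in more than $n$ of its sets; a partition of unity $(g_i)$ is \emph{subordinate} to an open cover $(O_i)$ if $g_i=0$ off $O_i$.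

\begin{lemma}\label{lem:pou}
Let $X$ be compact metrizable, $E$ a $p$-normed space and $f\in C(X,E)$. Let $(O_i)$ be a finite cover of $X$ of order at most $n$ by nonempty open sets such that $|f(x)-f(x')|\le\varepsilon$ whenever $x,x'$ lie in the same $O_i$. If $(g_i)$ is a subordinate partition of unity and $x_i\in O_i$, then $u=\sum_ig_if(x_i)$ satisfies $|u(x)-f(x)|\le n^{1/p-1}\varepsilon$ for all $x\in X$.
\end{lemma}

\begin{proof}
We have $u(x)-f(x)=\sum_ig_i(x)\,(f(x_i)-f(x))$, so $|u(x)-f(x)|^p\le\varepsilon^p\sum_ig_i(x)^p$. At most $n$ of the numbers $g_i(x)$ are nonzero and their sum is $1$, so $\sum_ig_i(x)^p\le n\cdot n^{-p}$ by concavity of $t\mapsto t^p$.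
\end{proof}

If $p=1$, the order $n$ plays no role. If $\dim X<\infty$, the order can be kept fixed while $\varepsilon\to0$. If $p<1$ and $\dim X=\infty$, the order must grow as the covers become finer, and the estimate may give nothing. The factor $n^{1/p-1}$ is a real feature of $p$-norms: in $\ell^p$ it is the norm of the average of $n$ unit basis vectors. Still, in $\ell^p$ another approximation takes over. The truncations $P_n$ to the first $n$ coordinates satisfy $|P_nv|\le|v|$ and $P_nv\to v$, hence $P_n\circ f\to f$ uniformly when $X$ is compact. Since in a locally bounded space the defect of convexity obeys one explicit law, the same at all scales, one may well guess that some choice of coefficients, cleverer than a partition of unity, always succeeds. It does not.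

\begin{theorem}\label{thm:A}
There is a compact metrizable space $X$ such that for each $p\in(0,1)$ and each $\mathbb K\in\{\mathbb R,\mathbb C\}$ there are a $p$-normed space $E$ over $\mathbb K$, a continuous $\delta:X\to E$ and $c>0$ such that no $u\in C(X)\otimes E$ satisfies $|u(x)-\delta(x)|<c$ for all $x\in X$. Hence (a) and (b) fail for the pair $(X,E)$.
\end{theorem}

\begin{theorem}\label{thm:B}
In Theorem~\ref{thm:A} one may take $E$ to be a separable $p$-Banach space. Moreover, for every $\theta<1$ there is $g\in C(X,E)$ with $\sup_x|g(x)|=1$ and $\sup_x|g(x)-u(x)|\ge\theta$ for all $u\in C(X)\otimes E$.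
\end{theorem}

The choice $u=0$ shows that the distance in Theorem~\ref{thm:B} cannot exceed $1$, and the value $p=1$ is excluded by the locally convex case.

\begin{theorem}\label{thm:C}
For a locally bounded Hausdorff topological vector space $E$ the following are equivalent:
\begin{enumerate}
\item[(i)] (a) holds for $E$ and every Hausdorff space $X$;
\item[(ii)] (b) holds for $E$ and every Hausdorff space $X$;
\item[(iii)] for every compact $K\subseteq E$, the inclusion $K\to E$ is a uniform limit of continuous maps $K\to E$ with range in finite-dimensional subspaces.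
\end{enumerate}
\end{theorem}

Thus (a) and (b), required for all $X$, are equivalent properties of a locally bounded space, and both fail in general. Theorem~\ref{thm:C} is proved in Section~\ref{sec:C}. Section~\ref{sec:test} identifies the spaces $E$ on which density has to be tested. Section~\ref{sec:top} fixes $X$, proves a nonlinear model of Theorem~\ref{thm:A} in its simplest case, and explains the plan that Sections~\ref{sec:mass}--\ref{sec:A} carry out. Theorem~\ref{thm:B} follows in Section~\ref{sec:B}. From now on ``map'' means continuous map, and $I=[0,1]$.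

\section{Reduction to compact subsets of $E$}\label{sec:C}

In Theorem~\ref{thm:C} the space $X$ is only Hausdorff, so scalar functions cannot be extended from a compact subset of $X$ to $X$. We extend them on $E$ instead, which is metrizable, and approximate $f$ by $\bar u\circ f$, where $\bar u:E\to E$ has finite rank and is close to the identity on a compact set.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $|\cdot|$ be a $p$-norm, $0<p\le1$, that gives the topology of $E$. The balls $\{v:|v|^p\le\varepsilon\}$ form a base at $0$.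

(i)$\Rightarrow$(iii) and (ii)$\Rightarrow$(iii). Apply (a), respectively (b), to $X=K$ and to the inclusion $K\to E$. Both topologies are then the uniform topology, and the elements of $C(K)\otimes E$ have finite rank.

(iii)$\Rightarrow$(ii). Let $f\in C(X,E)$, let $K\subseteq X$ be compact and nonempty, and let $\varepsilon>0$. By (iii) there are a finite-dimensional subspace $E_0$ and a map $u:f(K)\to E_0$ with $|u(v)-v|^p<\varepsilon$ for $v\in f(K)$. By Tietze's theorem, applied to the coordinates of $u$ on the closed subset $f(K)$ of the metrizable space $E$, the map $u$ extends to a map $\bar u:E\to E_0$. Then $\bar u\circ f\in C(X)\otimes E$ and $|\bar u(f(x))-f(x)|^p<\varepsilon$ for $x\in K$.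

(iii)$\Rightarrow$(i). Here the approximant must also be bounded, and of controlled size off a compact set; a cutoff on $E$ achieves this. Let $f\in C_b(X,E)$ with $|f|^p\le M$, let $\varphi\in B_0(X)$ with $\varphi\le S$, and let $\varepsilon>0$. Choose $\varepsilon'\in(0,1)$ with $S^p\varepsilon'\le\varepsilon$ and $\eta>0$ with $\eta^p(2M+1)\le\varepsilon$. The set $K=\{x:\varphi(x)\ge\eta\}$ is compact. If $K=\emptyset$, then $g=0$ gives $|\varphi(f-g)|^p\le\eta^pM\le\varepsilon$. Otherwise take $E_0$ and $\bar u$ as above with $\varepsilon'$ in place of $\varepsilon$. The set $H=\{v\in E:|\bar u(v)-v|^p<\varepsilon'\}$ is open and contains $f(K)$, so there is a map $\vartheta:E\to[0,1]$ equal to $1$ on $f(K)$ and to $0$ off $H$. Put $g=(\vartheta\circ f)\,(\bar u\circ f)$. Where $\vartheta(f(x))\ne0$ we have $f(x)\in H$, so $|g(x)|^p\le|\bar u(f(x))|^p\le M+\varepsilon'$; elsewhere $g(x)=0$. Hence $g$ is a bounded map into $E_0$, and $g\in C_b(X)\otimes E$. On $K$ we have $g=\bar u\circ f$ and $|\varphi(f-g)|^p\le S^p\varepsilon'\le\varepsilon$. Off $K$ we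 have $|\varphi(f-g)|^p\le\eta^p(2M+\varepsilon')\le\varepsilon$. So every $\beta$-neighborhood of $f$ meets $C_b(X)\otimes E$.
\end{proof}

A counterexample, if there is one, can therefore be sought with $X$ compact metrizable and with the uniform topology.

\section{The test spaces $E_\omega$}\label{sec:test}

For a given compact metric space $X$, the hardest function to approximate should be one whose values satisfy no linear relation and whose only constraint is a modulus of continuity. This leads to formal linear combinations of points of $X$, which we write as measures. We work over $\mathbb R$ until the end of Section~\ref{sec:A}. For $0<p\le q$ and any sequence $(\lambda_j)$,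
\begin{equation}\label{eq:lp}
\Big(\sum_j|\lambda_j|^q\Big)^{1/q}\le\Big(\sum_j|\lambda_j|^p\Big)^{1/p},
\end{equation}
for if the right side is $1$, then $|\lambda_j|\le1$ and $|\lambda_j|^q\le|\lambda_j|^p$. In particular $|\sum_j\lambda_j|^q\le\sum_j|\lambda_j|^q$ for $0<q\le1$.

Let $(Z,\rho)$ be a nonempty compact metric space of diameter at most $1$, and let $\delta_z$ be the unit mass at $z$. Let $L_Z$ be the space of real measures $\nu=\sum_j\lambda_j\delta_{z_j}$ with $\sum_j|\lambda_j|<\infty$, let $|\nu|(Z)=\sum_z|\nu(\{z\})|$ be the total variation, and put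
\[
\|\nu\|=\sup\Big\{\int h\,d\nu:\ h:Z\to[-1,1]\text{ is $1$-Lipschitz}\Big\}.
\]
This is a norm: the functions $h_n(z)=\max(0,\frac1n-\rho(z,z_0))$ are admissible and $n\int h_n\,d\nu\to\nu(\{z_0\})$, so $\|\nu\|=0$ forces $\nu=0$. Moreover
\[
\|\nu\|\le|\nu|(Z),\qquad\|\lambda\delta_z\|=|\lambda|,\qquad\|\delta_z-\delta_{z'}\|=\rho(z,z'),
\]
as one sees from $h=\pm1$ and $h=\rho(z',\cdot)$. So $z\mapsto\delta_z$ embeds $Z$ isometrically in $L_Z$: the norm $\|\cdot\|$ charges $|\lambda|$ for creating a mass $\lambda$ and $|\lambda|\rho(z,z')$ for moving it from $z$ to $z'$. For a function $\pi:Z\to Z'$ the push-forward $\pi_*:L_Z\to L_{Z'}$ sends $\sum_j\lambda_j\delta_{z_j}$ to $\sum_j\lambda_j\delta_{\pi(z_j)}$. If $\pi$ is $1$-Lipschitz, then $\|\pi_*\nu\|\le\|\nu\|$, because $h\circ\pi$ is admissible when $h$ is. If $Z$ is a closed subset of $Z'$, then $L_Z\subseteq L_{Z'}$ isometrically, because an admissible $h$ on $Z$ has the $1$-Lipschitz McShane extension $z'\mapsto\min_{z\in Z}(h(z)+\rho(z,z'))$, which can be truncated to $[-1,1]$. The symbol $\operatorname{dist}$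 always refers to these norms.

Now let $X$ be a compact metric space of diameter at most $1$ and let $0<p<1$. A \emph{gauge} is a function $\omega:[0,1]\to[0,\infty)$ with $\omega(0)=0$, $\omega(t)\ge t$, and $\omega(t)\to0$ as $t\to0$. Write $d(a,b)=\omega(\rho(a,b))$. Let $E_\omega$ be the space of finitely supported real measures on $X$ with
\begin{equation}\label{eq:norm}
|v|=\inf\Big(\sum_i|\lambda_i'|^p+\sum_j|\lambda_j|^p\,d(a_j,b_j)^p\Big)^{1/p},
\end{equation}
the infimum being over all finite representations $v=\sum_i\lambda'_i\delta_{x_i}+\sum_j\lambda_j(\delta_{a_j}-\delta_{b_j})$ with $a_j\ne b_j$. We call the quantity under the infimum the \emph{cost} of the representation. Moving mass now costs $\omega(\rho)$ instead of $\rho$, and the costs of separate moves add in $p$-th powers.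

\begin{lemma}\label{lem:E}
The function $|\cdot|$ is a $p$-norm on $E_\omega$ with $\|v\|\le|v|$, and $\delta:X\to E_\omega$, $x\mapsto\delta_x$, is continuous. If $E'$ is a real $p$-normed space and $f:X\to E'$ satisfies $|f(x)|\le1$ and $|f(a)-f(b)|\le d(a,b)$, then the linear map $\Lambda:E_\omega\to E'$ with $\Lambda\delta_x=f(x)$ satisfies $|\Lambda v|\le|v|$.
\end{lemma}

\begin{proof}
Scaling a representation gives homogeneity, and concatenating representations gives $|v+w|^p\le|v|^p+|w|^p$. For any representation, $\rho\le d$ and \eqref{eq:lp} give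
\begin{equation}\label{eq:cost}
\|v\|\le\sum_i|\lambda'_i|+\sum_j|\lambda_j|\,\rho(a_j,b_j)\le\sum_i|\lambda'_i|+\sum_j|\lambda_j|\,d(a_j,b_j)\le\text{cost}.
\end{equation}
So $\|v\|\le|v|$, and $|v|=0$ forces $v=0$. Continuity of $\delta$ follows from $|\delta_a-\delta_b|\le d(a,b)$. Finally, $|\Lambda v|^p\le\sum_i|\lambda'_i|^p|f(x_i)|^p+\sum_j|\lambda_j|^p|f(a_j)-f(b_j)|^p\le\text{cost}^p$.
\end{proof}

The last assertion says that nothing is lost by testing density on the maps $\delta:X\to E_\omega$. A map $f$ from $X$ into a real $p$-normed space, scaled so that $|f|\le1$, satisfies the hypotheses for the gauge $\omega(t)=\max(t,\sup\{|f(a)-f(b)|:\rho(a,b)\le t\})$, and if $u$ has finite rank and $|u-\delta|<c$, then $\Lambda\circ u$ has finite rank and $|\Lambda\circ u-f|<c$.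

The elements of $C(X)\otimes E_\omega$ are the functions $u=\sum_{i\le n}g_i\delta_{x_i}$ with arbitrary $g_i\in C(X)$. For a partition of unity subordinate to a cover of order $n$ by sets of diameter at most $\varepsilon$, Lemma~\ref{lem:pou} gives $|u-\delta|\le n^{1/p-1}\sup_{t\le\varepsilon}\omega(t)$. A counterexample thus needs a gauge that decays slowly. To exclude all signed coefficients $g_i$ at once we need an invariant, and it comes from topology.

\section{The compactum $X$ and a model case}\label{sec:top}

\subsection*{Facts from topology}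
A space $P$ is an \emph{absolute neighborhood extensor} (ANE) if every map into $P$ from a closed subset of a metrizable space extends to a neighborhood of that subset, and an \emph{absolute extensor} if the extension can always be taken on the whole space. The absolute neighborhood retracts (ANR) are the metrizable ANEs. A subset $Z$ of a space $G$ is \emph{contractible in $G$} if the inclusion $Z\to G$ is homotopic to a constant map. For a compact metrizable $T$, the covering dimension satisfies $\dim T\le N$ if and only if $T$ has finite open covers of order at most $N+1$ by sets of arbitrarily small diameter. Compact subsets of $\mathbb R^N$ have dimension at most $N$, and a compactum that is a finite union of closed subsets of dimension at most $N$ has dimension at most $N$. We use the following theorems; $S^m$ is the unit sphere of $\mathbb R^{m+1}$.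
\begin{itemize}
\item (Dugundji) Convex subsets of normed spaces are absolute extensors. Open subsets of these, and spheres, are ANEs.
\item (Borsuk) If $A$ is closed in a metrizable space $X$, the maps $g_0,g_1:A\to S^m$ are homotopic, and $g_0$ extends over $X$, then $g_1$ extends over $X$.
\item (Hurewicz--Wallman) For compact metrizable $X$, $\dim X\le m$ if and only if every map from a closed subset of $X$ into $S^m$ extends over $X$.
\end{itemize}
A nonempty compact metrizable space is \emph{cell-like} if, when embedded in some (equivalently, any) ANR, it is contractible in each of its neighborhoods \cite{Lacher}. The integral cohomological dimension $\dim_{\mathbb Z}X$ is the largest $n$ such that the \v Cech group $\check H^n(X,A;\mathbb Z)$ is nonzero for some closed $A\subseteq X$; it enters only as the link between the next two theorems.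
\begin{itemize}
\item (Dranishnikov \cite{Dranishnikov}) There is a compact metrizable $X$ with $\dim_{\mathbb Z}X=3$ and $\dim X=\infty$.
\item (Edwards; proof in Walsh \cite{Walsh}) Every compact metrizable $X$ with $\dim_{\mathbb Z}X\le m$ is the image of a compact metrizable $Y$ with $\dim Y\le m$ under a continuous surjection with cell-like fibers.
\end{itemize}

\begin{lemma}\label{lem:thick}
Let $P$ be an ANE, $M$ a metrizable space, $\iota:M\to P$ a map, and $Z\subseteq M$ a compact set such that $\iota|_Z$ is homotopic to a constant. Then $\iota|_D$ is homotopic to a constant for some open $D\supseteq Z$.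
\end{lemma}

\begin{proof}
On the closed subset $(Z\times I)\cup(M\times\{0,1\})$ of $M\times I$ define a map into $P$ by the given homotopy on $Z\times I$, by $\iota$ on level $0$, and by the final constant on level $1$. It extends to a neighborhood of this subset, and since $Z$ and $I$ are compact, the neighborhood contains $D\times I$ for some open $D\supseteq Z$.
\end{proof}

\subsection*{The data}
Put $m=3$. The last two theorems give a continuous surjection
\[
\pi:Y\to X,\qquad \dim Y\le m<\dim X,
\]
of compact metrizable spaces with cell-like fibers $Z_x=\pi^{-1}(x)$. This $X$ is the space of Theorem~\ref{thm:A}. Choose metrics of diameter at most $1$ on $X$ and $Y$, and replace $\rho_Y(y,y')$ by $\max(\rho_Y(y,y'),\rho_X(\pi(y),\pi(y')))$, so that $\pi$ is $1$-Lipschitz. Embed $Y$ isometrically in the Banach space $C(Y)$ by $y\mapsto\rho_Y(y,\cdot)$, and let $Q$ be the closed convex hull of $Y$. It is compact, convex and of diameter at most $1$, so its open subsets are ANRs, and each fiber $Z_x$ is contractible in each of its open neighborhoods in $Q$. All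 metrics are written $\rho$.

Since $\dim X>m$, there are a nonempty closed $A\subseteq X$ and a map $\alpha:A\to S^m$ that does not extend over $X$. Since $\dim Y\le m$, the map $\alpha\circ\pi$ on $\pi^{-1}(A)$ does extend, to a map $\tilde\alpha:Y\to S^m$. The whole proof exploits this discrepancy.

\begin{lemma}\label{lem:obs}
\begin{enumerate}
\item[(1)] There is no map $\gamma:X\to S^m$ with $|\gamma(x)-\alpha(x)|<2$ for all $x\in A$.
\item[(2)] There is $c_*>0$ such that $|\tilde\alpha(y)-\alpha(x)|\le\frac12$ whenever $y\in Y$, $x\in A$ and $\rho(\pi(y),x)\le c_*$.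
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The inequality says that $\gamma(x)\ne-\alpha(x)$, so normalizing $(1-t)\gamma+t\alpha$ gives a homotopy from $\gamma|_A$ to $\alpha$, and $\alpha$ would extend over $X$ by Borsuk's theorem. (2) Otherwise there are $y_n\to y$ in $Y$ and $x_n\to x$ in $A$ with $\rho(\pi(y_n),x_n)\to0$ and $|\tilde\alpha(y_n)-\alpha(x_n)|>\frac12$. Then $\pi(y)=x\in A$, so $\tilde\alpha(y)=\alpha(x)$, while $|\tilde\alpha(y)-\alpha(x)|\ge\frac12$.
\end{proof}

\subsection*{The model case}
A map $u$ of finite rank close to $\delta$ factors $\delta$ approximately through the finite-dimensional compactum $u(X)$. If we ask the second factor to take values in $X$ itself, we obtain a statement without linear structure.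

\begin{proposition}\label{prop:model}
Let $T$ be a compact metrizable space of finite dimension and let $u:X\to T$ and $j:T\to X$ be maps. Then $\rho(j(u(x)),x)\ge c_*/2$ for some $x\in A$.
\end{proposition}

\begin{proof}[Proof when $T$ is a finite graph]
Extend $\tilde\alpha$ to a map $\hat\alpha$ from an open set $U\supseteq Y$ in $Q$ to $S^m$. By compactness of $Y$ there is $r\in(0,c_*/2]$ such that $z\in U$ and $|\hat\alpha(z)-\tilde\alpha(y)|<\frac12$ whenever $z\in Q$, $y\in Y$ and $\rho(z,y)<r$. We lift $j$ approximately to $Q$.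

For $x\in X$ let $P_x$ be the open $r$-neighborhood of $Z_x$ in $Q$. The fiber $Z_x$ is contractible in $P_x$, so by Lemma~\ref{lem:thick}, applied to the inclusion $P_x\cap Y\to P_x$, some open neighborhood $D_x$ of $Z_x$ in $Y$ is contractible in $P_x$. In particular any two points of $D_x$ are joined by a path in $P_x$. The set $O_x=B(x,r)\setminus\pi(Y\setminus D_x)$ is an open neighborhood of $x$ with $\pi^{-1}(O_x)\subseteq D_x$. Subdivide $T$ so finely that $j$ maps each edge $\sigma$ into some $O_{x(\sigma)}$. For each vertex $a$ choose $l(a)\in\pi^{-1}(j(a))$. The two endpoints of an edge $\sigma$ are sent into $D_{x(\sigma)}$; extend $l$ over $\sigma$ by a path in $P_{x(\sigma)}$. The resulting map $l:T\to U$ has this property: for each $t\in T$ there is $y\in Y$ with $\rho(l(t),y)<r$ and $\rho(\pi(y),j(t))<r$. (For $t\in\sigma$ take $y\in Z_{x(\sigma)}$; for an isolated vertex take $y=l(t)$.)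

Suppose that $\rho(j(u(x)),x)<c_*/2$ for all $x\in A$, and put $\gamma=\hat\alpha\circ l\circ u$. For $x\in A$ take $y$ as above for $t=u(x)$. Then $\rho(\pi(y),x)<c_*$, so $|\gamma(x)-\alpha(x)|\le|\hat\alpha(l(t))-\tilde\alpha(y)|+|\tilde\alpha(y)-\alpha(x)|<1$. This contradicts Lemma~\ref{lem:obs}(1).
\end{proof}

For a two-dimensional $T$, the loop $l(\partial\sigma)$ around a triangle has to be filled in some $P_x$, so it must lie in a set that is contractible in $P_x$, and the edges must be lifted with a much smaller $r$. Each dimension costs one more such step. The general case of the proposition is contained in Lemma~\ref{lem:lift}; see Remark~\ref{rem:model}.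

Two examples show what the hypotheses do. For the Hilbert cube $[0,1]^{\mathbb N}$, the projection onto the first $n$ coordinates followed by the inclusion of $[0,1]^n$ is close to the identity; so infinite dimension alone does not give the proposition. Next, let $Y_0$ be the closure in the plane of the graph of $\sin(1/x)$ over $(0,1]$, and project it onto $[0,1]$. The fibers are points and one segment, hence cell-like, but the identity of $[0,1]$ has no lift to $Y_0$, which is not path connected. This is why lifts are approximate and take values in $Q$.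

\subsection*{From the model to Theorem~\ref{thm:A}}
In Theorem~\ref{thm:A} the role of $j$ is played by the inclusion of $K=u(X)$ in $L_X$, and three difficulties appear.

First, the values of $j$ are measures, so we must lift through $\pi_*$ instead of $\pi$. This is possible on sets of measures $\sum_j\lambda_j\delta_{z_j}$ with $\sum_j|\lambda_j|^q\le C$, $q<1$, which are compact (Section~\ref{sec:mass}) and on which the fibers of $\pi_*$ are again contractible in their neighborhoods (Section~\ref{sec:lift}).

Second, $j$ takes values only near a set $V$ over which lifting is possible, and the permitted distance $\xi$ depends on $\dim K$, while the constant $c$ must not. The gauge repairs this. If $|v-\delta_x|<c$, then $v$ arises from $\delta_x$ by moves of total cost less than $c$. The moves over distances less than $s$ change $v$ very little in the norm $\|\cdot\|$ if $\omega(t)$ is much larger than $t$ for $t<s$. The moves over distances at least $s$ involve masses with bounded $p$-sum. So for each $k$ the measure $v$ is within a prescribed $\|\cdot\|$-distance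 of a compact set $V_k$ of measures with $\sum|\lambda_j|^{q_k}\le C_k$; but the bound $C_k$ tends to infinity, since $\omega(t)\to0$.

Third, we need a replacement for $\tilde\alpha$ on the measures on $Y$ that lie over $V_k$. A measure with one dominant atom $y$ can be given the value $\tilde\alpha(y)$. But $\frac12\delta_x+\frac12\delta_a$ is within $\frac12d(a,x)$ of $\delta_x$ in $E_\omega$ and has no dominant atom. Nor can one normalize $\int\tilde\alpha\,dw$, because $0$ lies in the convex hull of $\tilde\alpha(Z_x)$ for some $x$. Otherwise each $\tilde\alpha(Z_x)$ would lie in an open hemisphere, so there would be a finite open cover $(O_i)$ of $X$ and unit vectors $n_i$ with $\langle n_i,\tilde\alpha(y)\rangle>0$ for $y\in\pi^{-1}(O_i)$; then $\langle\sum_ig_i(x)n_i,\tilde\alpha(y)\rangle>0$ for $y\in Z_x$ and a subordinate partition of unity $(g_i)$, and normalizing $\sum_ig_in_i$ would contradict Lemma~\ref{lem:obs}(1). The way out is that, because $\dim Y\le m$, the measures on $Y$ with bounded $q$-sum form an almost finite-dimensional family (Lemma~\ref{lem:shadow}).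 The lifting lemma itself can then be used to carry the sphere-valued map from level $k$ to level $k+1$ (Section~\ref{sec:tower}).

\section{Measures of bounded $q$-mass}\label{sec:mass}

Let $Z$ be a nonempty compact metric space of diameter at most $1$, and let $0<q<1$ and $C>0$. The \emph{$q$-mass} of $\nu\in L_Z$ is $M_q(\nu)=\sum_z|\nu(\{z\})|^q$, and
\[
W^q_C(Z)=\{\nu\in L_Z:M_q(\nu)\le C\}.
\]
The $q$-mass penalizes spreading: a unit mass split into $n$ equal atoms has $q$-mass $n^{1-q}$. By \eqref{eq:lp}, merging atoms does not increase it: if $\nu=\sum_j\lambda_j\delta_{z_j}$ with the $z_j$ not necessarily distinct, then $M_q(\nu)\le\sum_j|\lambda_j|^q$.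

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(1)] $\|\nu\|\le|\nu|(Z)\le M_q(\nu)^{1/q}$. In particular $|\nu|(Z)\le e$ if $M_q(\nu)\le e\le1$.
\item[(2)] $M_q(-\nu)=M_q(\nu)$ and $M_q(\nu+\nu')\le M_q(\nu)+M_q(\nu')$; push-forward under any function and multiplication by a function with values in $[0,1]$ do not increase $M_q$.
\item[(3)] $W^q_C(Z)$ is norm compact, and on it the norm topology is the weak topology defined by the functionals $\nu\mapsto\int g\,d\nu$, $g\in C(Z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) and (2) follow from \eqref{eq:lp} and the remark on merging atoms. For (3), let $\nu_n=\sum_j\lambda^n_j\delta_{z^n_j}$ with $\sum_j|\lambda^n_j|^q\le C$ and $|\lambda^n_1|\ge|\lambda^n_2|\ge\cdots$. Then $j|\lambda^n_j|^q\le C$, so $|\lambda^n_j|\le(C/j)^{1/q}$, which is summable in $j$ because $q<1$. Pass to a subsequence with $\lambda^n_j\to\lambda_j$ and $z^n_j\to z_j$ for every $j$. Then $\sum_j|\lambda_j|^q\le C$, so $\nu=\sum_j\lambda_j\delta_{z_j}\in W^q_C(Z)$, and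
\[
\|\nu_n-\nu\|\le\sum_j\big(|\lambda^n_j-\lambda_j|+|\lambda_j|\,\rho(z^n_j,z_j)\big)\to0
\]
by dominated convergence, the $j$-th term being at most $3(C/j)^{1/q}$. This proves compactness. The functional $\nu\mapsto\int g\,d\nu$ is norm continuous for Lipschitz $g$, since a multiple of $g$ is admissible in the definition of $\|\cdot\|$. A general $g\in C(Z)$ is a uniform limit of Lipschitz functions by the Stone--Weierstrass theorem, and total variations on $W^q_C(Z)$ are at most $C^{1/q}$, so the functional is norm continuous on $W^q_C(Z)$. Thus the norm topology is compact and finer than the weak topology, which is Hausdorff because $\|\cdot\|$ is a norm; hence they coincide.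
\end{proof}

Compactness fails for $q=1$: on $Z=[0,1]$ the measures $\frac1n\sum_{i\le n}\delta_{i/n}$ converge weakly to Lebesgue measure, which is not in $L_Z$. The next lemma also fails for $q=1$, as $\frac12\delta_z+\frac12\delta_{z'}$ shows. It will start the induction.

\begin{lemma}[Dominant atom]\label{lem:atom}
Let $0<q<1$ and $0<\kappa<\frac12$. There is $e\in(0,1)$ such that for every $w$ in the set $\Omega=\{w\in W^q_{1+e}(Z):w(Z)\ge1-e\}$ there is a unique point $y(w)\in Z$ with $|w-\delta_{y(w)}|(Z)\le\kappa$, and $y:\Omega\to Z$ is continuous.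
\end{lemma}

\begin{proof}
Let $w\in\Omega$ and let $M=|w(\{y\})|$ be the largest modulus of an atom. Then
\[
1-e\le\sum_z|w(\{z\})|\le M^{1-q}\sum_z|w(\{z\})|^q\le M^{1-q}(1+e),
\]
so $M\ge M_-:=\big(\frac{1-e}{1+e}\big)^{1/(1-q)}$; also $M\le M_+:=(1+e)^{1/q}$. The other atoms have $q$-mass at most $1+e-M_-^q$, hence total variation at most $\sigma:=(1+e-M_-^q)^{1/q}$. As $e\to0$ we have $M_\pm\to1$ and $\sigma\to0$. Fix $e$ with $1-e-\sigma>0$ and $\max(1-M_-,M_+-1)+\sigma\le\kappa$. Then $w(\{y\})=w(Z)-w(Z\setminus\{y\})\ge1-e-\sigma>0$, so $w(\{y\})=M$ and $|w-\delta_y|(Z)\le|M-1|+\sigma\le\kappa$. The point is unique because $|\delta_y-\delta_{y'}|(Z)=2>2\kappa$ for $y\ne y'$.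

Let $w_n\to w$ in $\Omega$ and let $y(w_n)\to y'$ along a subsequence. For a map $g:Z\to[0,1]$ with $g(y')=1$ we have $\int g\,dw_n\ge g(y(w_n))-\kappa$, so $\int g\,dw\ge1-\kappa$ by Lemma~\ref{lem:W}(3). Taking $g(z)=\max(0,1-i\rho(z,y'))$ and letting $i\to\infty$ gives $w(\{y'\})\ge1-\kappa>\kappa$. The atoms of $w$ other than $y(w)$ have modulus at most $\kappa$, so $y'=y(w)$. As $Z$ is compact, $y(w_n)\to y(w)$.
\end{proof}

We turn to the almost finite-dimensionality of $W^q_C(Y)$. Consider first a finite set $Y$, so that a measure is a vector $(t_i)$ with $\sum_i|t_i|^q\le C$. At most $C\tau^{-q}$ coordinates exceed $\tau$ in modulus, however many points $Y$ has. The continuous \emph{soft threshold} $[t]_\tau=\operatorname{sgn}(t)\max(|t|-\tau,0)$ kills the other coordinates and removes from $t_i$ a piece of modulus $\min(|t_i|,\tau)$. What is removed need not have small $q$-mass: $n$ atoms of weight $n^{-1/q}$ have $q$-mass $1$ and are all removed when $n$ is large. But their $q'$-mass is $n^{1-q'/q}$, which is small for $q'>q$. This is why the exponent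 will drop at each level of the construction. For general $Y$, a partition of unity reduces to the finite case, and $\dim Y\le m$ bounds the resulting growth of $q$-mass by the factor $m+1$.

\begin{lemma}[Finite-dimensional shadow]\label{lem:shadow}
Let $0<q<q'<1$, $C>0$ and $e>0$. There is an integer $N$ such that for every $\varepsilon>0$ there are a finite family $(y_i)_{i\in J}$ of points of $Y$ and a map $\Psi:W^q_C(Y)\to\mathbb R^J$ with the following properties, where $\iota:\mathbb R^J\to L_Y$ is the linear map $\iota(s)=\sum_is_i\delta_{y_i}$: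
\begin{enumerate}
\item[(1)] $\dim\Psi(R)\le N$ for every compact $R\subseteq W^q_C(Y)$;
\item[(2)] for every $w\in W^q_C(Y)$ there is $\nu\in W^{q'}_e(Y)$ with $\|\iota(\Psi(w))-(w-\nu)\|\le\varepsilon$.
\end{enumerate}
\end{lemma}

The point is that $N$ does not depend on $\varepsilon$.

\begin{proof}
Choose $\tau>0$ with $(m+1)C\tau^{q'-q}\le e$ and an integer $N\ge(m+1)C\tau^{-q}$. Given $\varepsilon$, let $(O_i)_{i\in J}$ be a finite cover of $Y$ of order at most $m+1$ by nonempty open sets of diameter less than $\varepsilon'=\varepsilon C^{-1/q}$, with a subordinate partition of unity $(g_i)$ and points $y_i\in O_i$. For $w\in W^q_C(Y)$ put $t_i=\int g_i\,dw$ and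
\[
\Psi(w)=([t_i]_\tau)_{i\in J},\qquad\hat w=\sum_it_i\delta_{y_i},\qquad\nu=\sum_i(t_i-[t_i]_\tau)\,\delta_{y_i}.
\]
The map $\Psi$ is continuous by Lemma~\ref{lem:W}(3), and $\iota(\Psi(w))=\hat w-\nu$. Write $w=\sum_l\lambda_l\delta_{z_l}$ with $\sum_l|\lambda_l|^q\le C$. Then $t_i=\sum_l\lambda_lg_i(z_l)$, and for each $l$ at most $m+1$ of the numbers $g_i(z_l)\in[0,1]$ are nonzero, so
\[
\sum_i|t_i|^q\le\sum_l|\lambda_l|^q\sum_ig_i(z_l)^q\le(m+1)C .
\]
Hence at most $(m+1)C\tau^{-q}\le N$ of the $|t_i|$ exceed $\tau$, and $\Psi(w)$ has at most $N$ nonzero coordinates. So $\Psi(R)$ is a compact subset of a finite union of linear subspaces of dimension at most $N$, which gives (1). Further,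
\[
M_{q'}(\nu)\le\sum_i\min(|t_i|,\tau)^{q'}\le\tau^{q'-q}\sum_i|t_i|^q\le e .
\]
Finally $\|\sum_ig_i(z)\delta_{y_i}-\delta_z\|\le\sum_ig_i(z)\rho(y_i,z)\le\varepsilon'$ for every $z\in Y$, and $\hat w-w=\sum_l\lambda_l\big(\sum_ig_i(z_l)\delta_{y_i}-\delta_{z_l}\big)$. Therefore $\|\iota(\Psi(w))-(w-\nu)\|=\|\hat w-w\|\le\varepsilon'C^{1/q}=\varepsilon$.
\end{proof}

\section{Lifting through $\pi_*$}\label{sec:lift}

In this section $0<q<1$, $C>0$, and $V\subseteq W^q_C(X)$ is nonempty and compact. Put
\[
R=\{w\in W^q_C(Y):\pi_*w\in V\},\qquad\Phi(v)=\{w\in W^q_C(Y):\pi_*w=v\}\quad(v\in V).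
\]
These sets are closed in $W^q_C(Y)$, hence compact, and $\Phi(v)\ne\emptyset$: move each atom of $v$ to a point of the fiber above it. We regard them as subsets of the normed space $L_Q\supseteq L_Y$, whose open subsets are ANEs. For $r>0$ let $N_r(v)$ be the open $r$-neighborhood of $\Phi(v)$ in $L_Q$. The sets $\Phi(v)$ take over the role of the fibers $Z_x$ in the model case.

\begin{lemma}\label{lem:usc}
If $v_0\in V$ and $G\supseteq\Phi(v_0)$ is open in $L_Q$, then for all small $s>0$ we have $N_s(v')\subseteq G$ whenever $v'\in V$ and $\|v'-v_0\|<2s$.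
\end{lemma}

\begin{proof}
Otherwise there are $v_n\to v_0$ in $V$, $w_n\in\Phi(v_n)$ and $\nu_n\notin G$ with $\|\nu_n-w_n\|\to0$. A subsequence of $(w_n)$ converges to some $w\in W^q_C(Y)$ with $\pi_*w=v_0$. So $w\in G$ and $\nu_n\to w$ along the subsequence, although $G$ is open.
\end{proof}

The full fiber of $\pi_*:L_Y\to L_X$ over $v$ is convex, but $\Phi(v)$ need not be, since a segment between two measures of $q$-mass $C$ can have $q$-mass $2^{1-q}C$ at its midpoint. We contract $\Phi(v)$ by moving atoms instead. Up to a small error $v$ has finitely many atoms; we fade out the part of $w\in\Phi(v)$ that is far from the fibers over these atoms, and then contract the part near each fiber to a point. Neither operation raises the $q$-mass. This is where the cell-like fibers are used.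

\begin{lemma}\label{lem:contract}
For $v\in V$ and every open $G\subseteq L_Q$ containing $\Phi(v)$ there is an open $G'$ with $\Phi(v)\subseteq G'\subseteq G$ that is contractible in $G$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:thick}, applied to the identity of the ANE $G$, it suffices to show that $\Phi(v)$ is contractible in $G$. For each $n\ge1$ we construct a contraction $H^n$ of $\Phi(v)$ in $W^q_C(Q)$, and we show that it stays in $G$ for large $n$.

\emph{The homotopy.} Choose a finite $F\subseteq X$ with $|v|(X\setminus F)<1/n$. For $x\in F$ let $P_x$ be the open $1/n$-neighborhood of $Z_x$ in $Q$. As in the model case, Lemma~\ref{lem:thick} gives an open neighborhood $D_x$ of $Z_x$ in $Y$ and a homotopy $h^x:D_x\times I\to P_x$ from the inclusion to a constant $p_x$. The compact sets $K_x=\pi^{-1}(\bar B(x,s))$ decrease to $Z_x$ as $s\downarrow0$; fix $s>0$ such that $K_x\subseteq D_x$ for $x\in F$ and the closed balls $\bar B(x,s)$, $x\in F$, are disjoint. Put $\chi^x=\max(0,1-\rho(x,\cdot)/s)$ and $\chi=\sum_{x\in F}\chi^x$. The $\chi^x$ have disjoint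 supports, so $0\le\chi\le1$, and $\chi=1$ on $F$. For $w\in\Phi(v)$ and $t\in I$ set
\[
H^n_t(w)=(1-t+t\,\chi\circ\pi)\,w,\qquad H^n_{1+t}(w)=\sum_{x\in F}(h^x_t)_*\big((\chi^x\circ\pi)\,w\big).
\]
The measure $(\chi^x\circ\pi)w$ lives on $K_x$, where $h^x_t$ is defined, and both formulas give $(\chi\circ\pi)w$ at time $1$. Write $w=\sum_l\lambda_l\delta_{z_l}$ with $\sum_l|\lambda_l|^q\le C$. For each $l$ at most one $\chi^x(\pi(z_l))$ is nonzero, so every value of $H^n$ arises from this sum by multiplying each $\lambda_l$ by a number in $[0,1]$ and moving the point $z_l$. Hence all values lie in $W^q_C(Q)$.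

\emph{Continuity.} By Lemma~\ref{lem:W}(3) it suffices to show that $\int g\,dH^n_t(w)$ is continuous in $(t,w)$ for each $g\in C(Q)$. In the second stage this integral is $\int g_t\,dw$, where $g_t(y)=\sum_{x\in F}\chi^x(\pi(y))\,g(h^x_t(y))$ and the $x$-th summand is $0$ off $D_x$. That summand is continuous on the open set $D_x$ and vanishes on the open set $Y\setminus K_x$, so $g_t\in C(Y)$; and $t\mapsto g_t$ is continuous in the supremum norm by uniform continuity on $K_x\times I$. In the first stage the same is true of $g_t=(1-t+t\,\chi\circ\pi)\,g|_Y$. In both stages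
\[
\Big|\int g_t\,dw-\int g_{t_0}\,dw_0\Big|\le\|g_t-g_{t_0}\|_\infty\,C^{1/q}+\Big|\int g_{t_0}\,dw-\int g_{t_0}\,dw_0\Big|,
\]
which tends to $0$ as $(t,w)\to(t_0,w_0)$. So $H^n$ is a homotopy. It starts at the inclusion and ends at $\sum_{x\in F}(\int\chi^x\circ\pi\,dw)\,\delta_{p_x}=\sum_{x\in F}(\int\chi^x\,dv)\,\delta_{p_x}$, which does not depend on $w$.

\emph{The homotopy stays in $G$.} For each value $H$ of $H^n$ there is $w'\in W^q_C(Y)$ with $\|w'-H\|\le C^{1/q}/n$ and $\|\pi_*w'-v\|\le2/n$. In the first stage take $w'=H$; then $v-\pi_*w'=t(1-\chi)v$ has total variation at most $|v|(X\setminus F)<1/n$. In the second stage, $H=\sum_{x\in F}\sum_l\lambda_l\chi^x(\pi(z_l))\,\delta_{h^x_t(z_l)}$; replace each point $h^x_t(z_l)\in P_x$ by a point of $Z_x$ at distance less than $1/n$. The resulting $w'$ lies in $W^q_C(Y)$, satisfies $\|w'-H\|\le\sum_l|\lambda_l|/n\le C^{1/q}/n$, and $\pi_*w'=\sum_{x\in F}(\int\chi^x\,dv)\,\delta_x$. Since $\chi^x(x)=1$ and $\chi^x=0$ on $F\setminus\{x\}$, we have $\int\chi^x\,dv=v(\{x\})+\int_{X\setminus F}\chi^x\,dv$, so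
\[
\|\pi_*w'-v\|\le\int_{X\setminus F}\chi\,d|v|+|v|(X\setminus F)\le\frac2n .
\]
Suppose that for infinitely many $n$ some value $H_n$ of $H^n$ lies outside $G$. The corresponding $w'_n$ have a subsequence converging in the compact set $W^q_C(Y)$ to some $w_\infty$ with $\pi_*w_\infty=v$. Then $w_\infty\in\Phi(v)\subseteq G$ and $H_n\to w_\infty$ along the subsequence, which is impossible as $G$ is open.
\end{proof}

An induction over skeleta needs this contractibility uniformly in $v$.

\begin{lemma}\label{lem:uniform}
For every $s>0$ there is $\varrho(s)\in(0,s)$ such that for each $v\in V$ there are $v^*\in V$ with $\|v-v^*\|<s$ and a set $G'$, contained and contractible in $N_s(v^*)$, that contains $N_{\varrho(s)}(v')$ for all $v'\in V$ with $\|v'-v\|<\varrho(s)$.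
\end{lemma}

\begin{proof}
For $v_0\in V$ let $G'(v_0)$ be given by Lemma~\ref{lem:contract} for $G=N_s(v_0)$. By Lemma~\ref{lem:usc} there is $s(v_0)\in(0,s)$ with $N_{s(v_0)}(v')\subseteq G'(v_0)$ whenever $v'\in V$ and $\|v'-v_0\|<2s(v_0)$. Cover $V$ by finitely many balls $B(v_i,s(v_i))$ and put $\varrho(s)=\min_is(v_i)$. If $v\in B(v_i,s(v_i))$, take $v^*=v_i$ and $G'=G'(v_i)$: for $\|v'-v\|<\varrho(s)$ we have $\|v'-v_i\|<2s(v_i)$, so $N_{\varrho(s)}(v')\subseteq N_{s(v_i)}(v')\subseteq G'$.
\end{proof}

\begin{lemma}[Lifting]\label{lem:lift}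
Let $b:R\to S^m$ be a map, $N\ge0$ an integer and $\zeta>0$. There is $\xi>0$ such that for every compact metrizable $T$ with $\dim T\le N$ and every map $j:T\to L_X$ with $\operatorname{dist}(j(t),V)<\xi$ for all $t$, there is a map $\gamma:T\to S^m$ such that for each $t\in T$ there is $w\in R$ with
\[
\|\pi_*w-j(t)\|<\zeta\qquad\text{and}\qquad|\gamma(t)-b(w)|<\zeta .
\]
\end{lemma}

\begin{proof}
\emph{Reduction to a lift.} Extend $b$ to a map $\hat b:U\to S^m$ with $U\supseteq R$ open in $L_Q$. There is $r\in(0,\zeta]$ such that $w'\in U$ and $|\hat b(w')-b(w)|<\zeta$ whenever $w\in R$, $w'\in L_Q$ and $\|w'-w\|<r$. Otherwise there are $w_n\to w$ in $R$ and $w'_n\to w$ in $L_Q$ violating this, whereas $w_n'\in U$ eventually and both $\hat b(w'_n)$ and $b(w_n)$ tend to $b(w)$. It suffices to find a map $l:T\to L_Q$ such that for each $t$ there is $v\in V$ with $\|j(t)-v\|<r$ and $l(t)\in N_r(v)$. Indeed, then $\gamma=\hat b\circ l$ is defined, and any $w\in\Phi(v)$ with $\|l(t)-w\|<r$ has the two required properties.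

\emph{Scales.} Put $r_N=r/2$ and $r_{i-1}=\varrho(r_i)/2$ for $i=N,\dots,1$, so that $r_0<r_1<\dots<r_N$, and put $\xi=r_0/16$. Let $T\ne\emptyset$ and $j$ be given. Take a finite cover $(O_a)_{a\in J}$ of $T$ of order at most $N+1$ by nonempty open sets with $\operatorname{diam}j(O_a)<\xi$. Its \emph{nerve} $\mathcal N$ is the simplicial complex with vertex set $J$ whose simplices are the subsets $\sigma\subseteq J$ with $\bigcap_{a\in\sigma}O_a\ne\emptyset$; it has dimension at most $N$. A subordinate partition of unity $(g_a)$ defines a map $\Gamma:T\to|\mathcal N|$, $\Gamma(t)=\sum_ag_a(t)\,a$, that sends $t$ into the simplex spanned by $\{a:t\in O_a\}$. For each vertex $a$ choose $t_a\in O_a$ and $v_a\in V$ with $\|v_a-j(t_a)\|<\xi$. If $a,a'$ are vertices of one simplex and $t\in O_a\cap O_{a'}$, then passing through $j(t_a)$, $j(t)$, $j(t_{a'})$ gives $\|v_a-v_{a'}\|<4\xi$.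

\emph{Induction over skeleta.} We define $l_0:|\mathcal N|\to L_Q$ so that for each $i$-simplex $\sigma$ there is $v_\sigma\in V$ with
\[
l_0(\sigma)\subseteq N_{r_i}(v_\sigma),\qquad\|v_\sigma-v_a\|\le r_i+4\xi\ \text{ for all vertices $a$ of $\sigma$}.
\]
For a vertex $a$ take $l_0(a)\in\Phi(v_a)$ and $v_{\{a\}}=v_a$. Let $i\ge1$, suppose that $l_0$ is defined on the $(i-1)$-skeleton, and let $\sigma$ be an $i$-simplex with a fixed vertex $a$. If $\sigma'$ is an $(i-1)$-face of $\sigma$ and $a'$ a vertex of $\sigma'$, then
\[
\|v_{\sigma'}-v_a\|\le\|v_{\sigma'}-v_{a'}\|+\|v_{a'}-v_a\|\le r_{i-1}+8\xi=r_{i-1}+\tfrac12r_0<2r_{i-1}=\varrho(r_i),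
\]
and $l_0(\sigma')\subseteq N_{r_{i-1}}(v_{\sigma'})\subseteq N_{\varrho(r_i)}(v_{\sigma'})$. By Lemma~\ref{lem:uniform} with $s=r_i$ and $v=v_a$, the set $l_0(\partial\sigma)$ lies in a set that is contractible in $N_{r_i}(v^*)$ for some $v^*\in V$ with $\|v^*-v_a\|<r_i$. As $\sigma$ is the cone over $\partial\sigma$, the contraction extends $l_0$ over $\sigma$ with values in $N_{r_i}(v^*)$. Put $v_\sigma=v^*$; then $\|v_\sigma-v_{a'}\|\le r_i+4\xi$ for every vertex $a'$ of $\sigma$.

\emph{The lift.} Put $l=l_0\circ\Gamma$. Given $t\in T$, let $\sigma$ be the simplex spanned by $\{a:t\in O_a\}$ and let $a$ be one of its vertices. Then $l(t)\in N_r(v_\sigma)$, and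
\[
\|v_\sigma-j(t)\|\le\|v_\sigma-v_a\|+\|v_a-j(t_a)\|+\|j(t_a)-j(t)\|\le r_N+6\xi\le\tfrac r2+\tfrac{3r}{16}<r .\qedhere
\]
\end{proof}

\begin{remark}\label{rem:model}
Take $C=1$ and $V=\delta(X)$. If $M_q(w)\le1$ and $w(Y)=1$, the largest modulus $M$ of an atom satisfies $1\le M^{1-q}$, so this atom carries all the $q$-mass and $w$ is a unit mass. Thus $R=\delta(Y)$. Let $b(\delta_y)=\tilde\alpha(y)$ and $\zeta=\min(c_*/2,\frac12)$. Let $u:X\to T$ and $j:T\to L_X$ be maps to which the lemma applies. If $\|j(u(x))-\delta_x\|<c_*/2$ on $A$, then for $x\in A$ there is $y$ with $\rho(\pi(y),x)<c_*$ and $|\gamma(u(x))-\tilde\alpha(y)|<\frac12$, so $|\gamma\circ u-\alpha|<1$ on $A$, contrary to Lemma~\ref{lem:obs}(1). When $j$ takes values in $V=\delta(X)$, the lemma applies for every $N$, and this proves Proposition~\ref{prop:model}. It also shows that no $\xi$ serves all $N$: by Lemma~\ref{lem:pou} with $p=1$ there is $u:X\to L_X$ of finite rank with $\|u(x)-\delta_x\|<\min(\xi,c_*/2)$, and one could take $T=u(X)$ and $j$ the inclusion.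
\end{remark}

\section{A tower of sphere-valued maps}\label{sec:tower}

Fix $p\in(0,1)$. For $k\ge0$ put
\[
q_k=p+\frac{1-p}{k+2},\qquad c_k=\frac{c_*}2\Big(\frac12+2^{-k-1}\Big),\qquad\mu_k=1-2^{-k-1},
\]
and for $k\ge1$ put
\[
\omega_k=2^{1-k},\qquad C'_k=(2+2\omega_k^{-p})^{1/p},\qquad C_k=C'_k+1 .
\]
The exponents $q_k$ decrease strictly in $(p,1)$, as Lemma~\ref{lem:shadow} requires. The numbers $c_k$ decrease from $c_0=c_*/2$ to $c_0/2$ and the $\mu_k$ increase from $\frac12$ to $1$; their increments are the losses allowed at each step. The $\omega_k$ will be the values of the gauge, and the bounds $C'_k\ge1$ are those that Lemma~\ref{lem:trunc} produces. Finally let $\zeta_*=\min(c_0/4,\frac12)$.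

\begin{proposition}\label{prop:tower}
There are $C_0>0$ and, for $k\ge0$, compact sets $\delta(X)\subseteq V'_k\subseteq V_k\subseteq W^{q_k}_{C_k}(X)$, numbers $e_k\in(0,1]$, numbers $1\ge\eta_0\ge\eta_1\ge\dots>0$, and maps $\alpha_k:R_k\to S^m$ on $R_k=\{w\in W^{q_k}_{C_k}(Y):\pi_*w\in V_k\}$, such that:
\begin{enumerate}
\item[(A$_k$)] $V'_k+W^{q_k}_{e_k}(X)\subseteq V_k$;
\item[(B$_k$)] $|\alpha_k(w)-\alpha(x)|\le\mu_k$ whenever $w\in R_k$, $x\in A$ and $\|\pi_*w-\delta_x\|\le c_k$;
\item[(C$_k$)] $V'_0=\delta(X)$, and $V'_k=\{v\in W^{q_k}_{C'_k}(X):\operatorname{dist}(v,V'_{k-1})\le\eta_{k-1}/2\}$ for $k\ge1$;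
\item[(D$_k$)] $\eta_k\le\xi_k$, where $\xi_k$ is given by Lemma~\ref{lem:lift} for $V=V_k\subseteq W^{q_k}_{C_k}(X)$, $b=\alpha_k$, $N=k$ and $\zeta=\zeta_*$.
\end{enumerate}
\end{proposition}

Condition (B$_k$) says that $\alpha_k$ still remembers $\alpha$. Condition (A$_k$) leaves room between $V'_k$ and $V_k$ for the remainder that the soft threshold discards. Condition (C$_k$) shows the trade: each level allows more mass, at the price of staying very close to the previous level in the norm $\|\cdot\|$. Condition (D$_k$) lets level $k$ dispose of approximants whose image has dimension at most $k$.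

\begin{proof}
\emph{Level $0$.} Let $e_0\in(0,1)$ be given by Lemma~\ref{lem:atom} for $Z=Y$, $q=q_0$ and $\kappa=\min(\frac14,c_0)$. Put $C_0=1+e_0$, $V'_0=\delta(X)$ and $V_0=V'_0+W^{q_0}_{e_0}(X)$. These sets are compact, $V_0'\subseteq V_0\subseteq W^{q_0}_{C_0}(X)$ by Lemma~\ref{lem:W}(2), and (A$_0$), (C$_0$) hold. If $w\in R_0$, then $\pi_*w=\delta_{x'}+\nu$ with $|\nu|(X)\le e_0$, so $w(Y)=(\pi_*w)(X)\ge1-e_0$. Hence $R_0$ lies in the set $\Omega$ of Lemma~\ref{lem:atom}, and $\alpha_0(w)=\tilde\alpha(y(w))$ is a map $R_0\to S^m$. If $x\in A$ and $\|\pi_*w-\delta_x\|\le c_0$, then with $y=y(w)$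
\[
\rho(\pi(y),x)\le\|\pi_*(\delta_y-w)\|+\|\pi_*w-\delta_x\|\le\kappa+c_0\le c_*,
\]
so $|\alpha_0(w)-\alpha(x)|\le\frac12=\mu_0$ by Lemma~\ref{lem:obs}(2). This is (B$_0$).

\emph{From level $k$ to level $k+1$.} Suppose that $V'_k,V_k,e_k,\alpha_k$ satisfy (A$_k$)--(C$_k$), and that $\eta_{k-1}$ has been chosen (put $\eta_{-1}=1$). Write $q=q_{k+1}$, $C=C_{k+1}$ and $\mu'=\frac12(\mu_k+\mu_{k+1})$. We first define the new map on the compact set
\[
R_*=\{w\in W^q_C(Y):\pi_*w\in V'_k\},
\]
which contains $\delta(Y)$, and then spread it to a neighborhood, whose size determines $\eta_k$. A measure in $R_*$ projects into $V'_k$ but may have too much mass to belong to $R_k$.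

\emph{Step 1: a map $\alpha_*:R_*\to S^m$ with $|\alpha_*(w)-\alpha(x)|\le\mu'$ whenever $w\in R_*$, $x\in A$ and $\|\pi_*w-\delta_x\|\le c_{k+1}$.} The constants are chosen in this order. Choose $e\in(0,e_k]$ and $\zeta>0$ with $2\zeta+e\le c_k-c_{k+1}$ and $\zeta\le\mu'-\mu_k$. Let $N$ be given by Lemma~\ref{lem:shadow} for $q$, $q'=q_k$, $C$ and $e$. Let $\xi$ be given by Lemma~\ref{lem:lift} for $V_k\subseteq W^{q_k}_{C_k}(X)$, $\alpha_k$, $N$ and $\zeta$. Choose $0<\varepsilon<\min(\xi,\zeta)$, and let $\Psi$ and $\iota$ be given by Lemma~\ref{lem:shadow} for this $\varepsilon$. There is no circularity because $N$ does not depend on $\varepsilon$.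

Put $T=\Psi(R_*)$, so $\dim T\le N$, and $j=\pi_*\circ\iota|_T$. Let $w\in R_*$ and let $\nu\in W^{q_k}_e(Y)$ be as in Lemma~\ref{lem:shadow}(2). Then $-\pi_*\nu\in W^{q_k}_{e_k}(X)$, so $\pi_*w-\pi_*\nu\in V_k$ by (A$_k$), and
\[
\|j(\Psi(w))-(\pi_*w-\pi_*\nu)\|\le\varepsilon<\xi,\qquad\|j(\Psi(w))-\pi_*w\|\le\varepsilon+\|\pi_*\nu\|\le\zeta+e .
\]
By the first inequality Lemma~\ref{lem:lift} applies to $j$ and gives $\gamma:T\to S^m$. Put $\alpha_*=\gamma\circ\Psi$. Let $w\in R_*$ and $x\in A$ with $\|\pi_*w-\delta_x\|\le c_{k+1}$, and take $w'\in R_k$ with $\|\pi_*w'-j(\Psi(w))\|<\zeta$ and $|\alpha_*(w)-\alpha_k(w')|<\zeta$. Then $\|\pi_*w'-\delta_x\|\le\zeta+(\zeta+e)+c_{k+1}\le c_k$, so (B$_k$) gives $|\alpha_*(w)-\alpha(x)|\le\zeta+\mu_k\le\mu'$.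

\emph{Step 2: the choice of $\eta_k$.} Extend $\alpha_*$ to a map $\alpha_{**}$ from an open neighborhood of $R_*$ in $W^q_C(Y)$ to $S^m$. The compact sets $R^\eta=\{w\in W^q_C(Y):\operatorname{dist}(\pi_*w,V'_k)\le\eta\}$ decrease to $R_*$ as $\eta\downarrow0$, so $\alpha_{**}$ is defined on $R^\eta$ for small $\eta$. Moreover, for small $\eta$,
\begin{equation}\label{eq:spread}
|\alpha_{**}(w)-\alpha(x)|\le\mu_{k+1}\quad\text{whenever }w\in R^\eta,\ x\in A,\ \|\pi_*w-\delta_x\|\le c_{k+1}.
\end{equation}
Otherwise there are pairs $(w_n,x_n)$ violating this with $\eta=1/n$, and a subsequence converges to a pair $(w,x)\in R_*\times A$ with $\|\pi_*w-\delta_x\|\le c_{k+1}$ and $|\alpha_*(w)-\alpha(x)|\ge\mu_{k+1}>\mu'$, contrary to Step~1. Let $\eta_k>0$ be such an $\eta$ with $\eta_k\le\min(\eta_{k-1},\xi_k)$; then (D$_k$) holds.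

\emph{Step 3: the new level.} Define $V'_{k+1}$ by (C$_{k+1}$), and put
\[
V_{k+1}=\{v\in W^q_C(X):\operatorname{dist}(v,V'_k)\le\eta_k\},\qquad e_{k+1}=\eta_k/2 .
\]
Both sets are compact, $V'_{k+1}\subseteq V_{k+1}$, and $\delta(X)\subseteq V'_{k+1}$ because $C'_{k+1}\ge1$ and $\delta(X)\subseteq V'_k$. If $v\in V'_{k+1}$ and $\nu\in W^q_{e_{k+1}}(X)$, then $M_q(v+\nu)\le C'_{k+1}+1=C$ and $\operatorname{dist}(v+\nu,V'_k)\le\eta_k/2+\|\nu\|\le\eta_k$; this is (A$_{k+1}$). Since $\pi_*$ maps $W^q_C(Y)$ into $W^q_C(X)$, we have $R_{k+1}=R^{\eta_k}$, and $\alpha_{k+1}=\alpha_{**}|_{R_{k+1}}$ satisfies (B$_{k+1}$) by \eqref{eq:spread}.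
\end{proof}

\section{The gauge and the proof of Theorem~\ref{thm:A}}\label{sec:A}

The gauge is chosen after the tower, so that moves over short distances are expensive compared with the tolerances $\eta_k$. Choose $s_1>s_2>\dots\to0$ with $0<s_k\le\eta_k\omega_{k+1}$, put $s_0=\infty$, and define
\[
\omega(0)=0,\qquad\omega(t)=\omega_k\ \text{ for }\ s_k\le t<s_{k-1},\ t\le1\quad(k\ge1).
\]
For $k\ge1$,
\begin{equation}\label{eq:gauge}
\omega(t)\ge\omega_k\quad(s_k\le t\le1),\qquad t\le\eta_k\,\omega(t)\quad(0<t<s_k).
\end{equation}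
The first inequality holds because $\omega_1>\omega_2>\cdots$. For the second, let $s_l\le t<s_{l-1}$ with $l\ge k+1$; then $t<s_{l-1}\le\eta_{l-1}\omega_l\le\eta_k\,\omega(t)$. With $k=1$ this gives $t\le\omega(t)$ for $t<s_1$, and $\omega(t)=1\ge t$ for $s_1\le t\le1$. Since also $\omega(t)\to0$ as $t\to0$, the function $\omega$ is a gauge. Let $E=E_\omega$ and
\[
c=\min\Big(\frac12,\frac{\eta_0}2,\frac{c_0}4\Big).
\]

\begin{lemma}\label{lem:trunc}
If $v\in E$, $x\in X$ and $|v-\delta_x|<c$, then $\operatorname{dist}(v,V'_k)\le c\,\eta_k$ for all $k\ge1$.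
\end{lemma}

\begin{proof}
Take a representation $v-\delta_x=\sum_i\lambda'_i\delta_{x_i}+\sum_j\lambda_j(\delta_{a_j}-\delta_{b_j})$ of cost less than $c$, and for $k\ge1$ keep only the moves over distances at least $s_k$:
\[
v_k=\delta_x+\sum_i\lambda'_i\delta_{x_i}+\sum_{j:\,\rho(a_j,b_j)\ge s_k}\lambda_j(\delta_{a_j}-\delta_{b_j}).
\]
For the indices $j$ that are kept, $d(a_j,b_j)\ge\omega_k$ by \eqref{eq:gauge}, so their $|\lambda_j|^p$ have sum at most $c^p\omega_k^{-p}$. The $p$-th powers of the moduli of all coefficients of $v_k$ therefore have sum at most $1+c^p+2c^p\omega_k^{-p}\le2+2\omega_k^{-p}=(C'_k)^p$. By \eqref{eq:lp}, $M_{q_k}(v_k)\le(C'_k)^{q_k}\le C'_k$. For the indices $j$ with $\rho(a_j,b_j)<s_k$, \eqref{eq:gauge} and \eqref{eq:cost} give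
\[
\sum_{j:\,\rho(a_j,b_j)<s_k}|\lambda_j|\,\rho(a_j,b_j)\le\eta_k\sum_j|\lambda_j|\,d(a_j,b_j)\le c\,\eta_k .
\]
The left side bounds both $\|v-v_k\|$ and $\|v_{k+1}-v_k\|$, since these differences involve only such $j$. Also $\|v_1-\delta_x\|\le c\le\eta_0/2$ by \eqref{eq:cost}, so $v_1\in V'_1$ by (C$_1$). If $v_k\in V'_k$, then $\operatorname{dist}(v_{k+1},V'_k)\le c\,\eta_k\le\eta_k/2$, so $v_{k+1}\in V'_{k+1}$ by (C$_{k+1}$). Hence $v_k\in V'_k$ for all $k\ge1$, and $\operatorname{dist}(v,V'_k)\le\|v-v_k\|\le c\,\eta_k$.
\end{proof}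

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Real scalars.} By Lemma~\ref{lem:E}, $E$ is $p$-normed, $\delta:X\to E$ is continuous, and the inclusion $E\to L_X$ is continuous. Suppose that $u:X\to E$ is a map of finite rank with $|u(x)-\delta_x|<c$ for all $x\in X$. Then $K=u(X)$ is a compact subset of a finite-dimensional space, so $\dim K<\infty$. Choose $k\ge\max(1,\dim K)$. By Lemma~\ref{lem:trunc}, $c\le\frac12$ and (D$_k$), every $v\in K$ satisfies $\operatorname{dist}(v,V_k)\le c\,\eta_k<\xi_k$. Lemma~\ref{lem:lift}, applied at level $k$ with $N=k$, $\zeta=\zeta_*$, $T=K$ and $j$ the inclusion $K\to L_X$, gives a map $\gamma:K\to S^m$.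

Let $x\in A$. There is $w\in R_k$ with $\|\pi_*w-u(x)\|<\zeta_*$ and $|\gamma(u(x))-\alpha_k(w)|<\zeta_*$. Since $\|u(x)-\delta_x\|\le|u(x)-\delta_x|<c$, we get $\|\pi_*w-\delta_x\|<\zeta_*+c\le c_0/2\le c_k$, and (B$_k$) gives
\[
|\gamma(u(x))-\alpha(x)|<\zeta_*+\mu_k<\tfrac12+1<2 .
\]
So $\gamma\circ u:X\to S^m$ contradicts Lemma~\ref{lem:obs}(1), and no such $u$ exists.

\emph{Complex scalars.} Let $E^{\mathbb C}$ be the space of finitely supported complex measures on $X$, with $|\cdot|$ defined by \eqref{eq:norm} over representations with complex coefficients. Homogeneity, subadditivity of $|\cdot|^p$ and the bound $|\delta_a-\delta_b|\le d(a,b)$ hold as in Lemma~\ref{lem:E}. Taking real or imaginary parts of the coefficients turns a representation of $v$ into a representation of $\operatorname{Re}v$ or $\operatorname{Im}v$ of no larger cost, so $|\operatorname{Re}v|_E\le|v|$ and $|\operatorname{Im}v|_E\le|v|$. Hence $|v|=0$ forces $v=0$, the space $E^{\mathbb C}$ is $p$-normed, $\delta$ is continuous, and $\operatorname{Re}:E^{\mathbb C}\to E$ is real-linear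 and continuous. If $u:X\to E^{\mathbb C}$ had finite rank and $|u(x)-\delta_x|<c$ for all $x$, then $\operatorname{Re}u:X\to E$ would be a map of finite rank with $|\operatorname{Re}u(x)-\delta_x|_E<c$ for all $x$, which was just excluded.

\emph{Failure of (a) and (b).} As $X$ is compact, $C_b(X,E)=C(X,E)$, $C_b(X)=C(X)$, and $k$ and $\beta$ are the uniform topology. The set $\{f:|f(x)-\delta_x|\le c/2\text{ for all }x\}$ is a neighborhood of $\delta$ in this topology, and it misses $C(X)\otimes E=C_b(X)\otimes E$. The space $X$ was fixed in Section~\ref{sec:top}, before $p$ and $\mathbb K$.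
\end{proof}

\section{Completion and the proof of Theorem~\ref{thm:B}}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $E$ be the real or complex space of Section~\ref{sec:A}, and let $\hat E$ be its completion for the metric $|v-w|^p$. The vector operations and the $p$-norm extend by continuity, so $\hat E$ is a $p$-Banach space. Let $X_0$ be a countable dense subset of $X$. Since
\[
|\lambda\delta_x-\lambda'\delta_{x'}|^p\le|\lambda-\lambda'|^p+|\lambda'|^p\,d(x,x')^p ,
\]
the finite combinations of the $\delta_x$, $x\in X_0$, with coefficients in $\mathbb Q$ or $\mathbb Q+i\mathbb Q$ are dense in $E$, so $\hat E$ is separable.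

Suppose that $u=\sum_{i\le n}g_ia_i\in C(X)\otimes\hat E$ satisfies $|u(x)-\delta_x|<c$ for all $x$. By compactness, $c'=\sup_x|u(x)-\delta_x|<c$. For $a'_i\in E$ the function $u'=\sum_ig_ia'_i\in C(X)\otimes E$ satisfies
\[
|u'(x)-\delta_x|^p\le(c')^p+\sum_i\|g_i\|_\infty^p\,|a_i-a'_i|^p,
\]
which is less than $c^p$ when the $a'_i$ are close to the $a_i$. This contradicts Theorem~\ref{thm:A}. So Theorem~\ref{thm:A} holds with $\hat E$ in place of $E$, and
\[
\Delta:=\inf_{u\in C(X)\otimes\hat E}\ \sup_x|\delta_x-u(x)|\ge c>0 .
\]
Let $\theta\in(0,1)$. Since $\Delta/\theta>\Delta$, there is $u_0\in C(X)\otimes\hat E$ with $s:=\sup_x|\delta_x-u_0(x)|\le\Delta/\theta$, and $s\ge\Delta>0$. Put $g=(\delta-u_0)/s$. Then $\sup_x|g(x)|=1$, and for every $u\in C(X)\otimes\hat E$,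
\[
\sup_x|g(x)-u(x)|=\frac1s\sup_x\big|\delta_x-(u_0+su)(x)\big|\ge\frac\Delta s\ge\theta ,
\]
because $u_0+su\in C(X)\otimes\hat E$. For $\theta\le0$ the function obtained for $\theta=\frac12$ serves.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Dranishnikov}
A. N. Dranishnikov, \emph{On a problem of P. S. Aleksandrov}, Mat. Sb. 135 (1988), 551--557.

\bibitem{Lacher}
R. C. Lacher, Bull. AMS 83 (1977).

\bibitem{monograph}
\emph{Linear Topological Spaces of Continuous Vector-Valued Functions},
\texttt{http://www.acadpubl.eu/monographs/201301/1012732acadpubl.201301.pdf}.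

\bibitem{Walsh}
J. J. Walsh, \emph{Dimension, cohomological dimension, and cell-like mappings}, LNM 870 (1981), 105--118.

\end{thebibliography}
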